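# Failure of interior $C^{1,1}$ regularity for the complex Monge–Ampère equation on hyperconvex domains

## 1. A Legendre transform along the fibers of a Hartogs domain

Write points of $\mathbb C^n$, $n\ge 2$, as $(z,w)\in\mathbb C^{n-1}\times\mathbb C$, and let $D$ be the unit disc. Take a continuous function $\rho:\overline D\to[0,1]$, positive on $D$ and zero on $\partial D$, and the domain
$$\Omega=\{(z,w):\ w\in D,\ |z|<\rho(w)\}.$$
It is fibered over the disc by balls whose radius shrinks to $0$ at the edge. Let $u$ be a continuous function on $\overline\Omega$. For $s>0$ and $w\in D$ put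
$$V(w)=\max_{0<|z|\le\rho(w)}\big(s\log|z|-u(z,w)\big). \tag{1}$$
The maximum exists: $s\log|z|-u\to-\infty$ as $z\to0$. Up to sign, $V(w)$ is a Legendre transform of the fiber function $u(\cdot,w)$ in the variable $\log|z|$. Everything below turns on this function, or on its companion
$$E(w)=-u(0,w)-V(w)=\min_{0<|z|\le\rho(w)}\Big(u(z,w)-u(0,w)+s\log\tfrac1{|z|}\Big).$$

**What it is for.** The definition says at once that
$$u(z,w)-u(0,w)\ \ge\ E(w)-s\log\tfrac1{|z|}\qquad(0<|z|\le\rho(w)). \tag{2}$$
So a lower bound for $E(w)$, for small $s$, forces $u$ to rise steeply from the center of the fiber. To see how large $E$ must be, take a model fiber $u(z,w)-u(0,w)=a|z|^q$ with $a,q>0$. The function $t\mapsto at^q+s\log(1/t)$ has its minimum over $t>0$ where $aqt^q=s$, and for small $s$ this point lies in $(0,\rho(w)]$. The minimum value is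
$$E=\frac sq+\frac sq\log\frac{aq}{s}.$$
The exponent $q$ can be read off: $E\approx\frac1q\,s\log\frac1s$ as $s\to0$. If $u$ rises at most quadratically, $u(z,w)-u(0,w)\le C|z|^2$ near $z=0$, then for small $s$ the same computation gives $E\le \frac s2+\frac s2\log\frac{2C}{s}$. Hence a bound $E\ge\kappa\, s\log\frac1s$ for all small $s$, with some $\kappa>\frac12$, excludes quadratic behavior.

The plan is to show that, for solutions of a Monge–Ampère equation, $E$ is large near $|w|=1$, where the fibers are thin, and that this largeness is carried to interior points by the minimum principle for superharmonic functions.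

## 2. The Dirichlet problem and the interior $C^{1,1}$ conjecture

We recall the notions in the question.

**Plurisubharmonic functions and $M$.** A function is plurisubharmonic (psh) if it is upper semicontinuous, with values in $[-\infty,\infty)$, and subharmonic (or $\equiv-\infty$) on every complex line. For $C^2$ psh $u$ the complex Monge–Ampère operator is
$$Mu=\det(u_{i\bar j}),\qquad u_{i\bar j}=\frac{\partial^2u}{\partial z_i\partial\bar z_j}.$$
For continuous psh functions $Mu$ is a positive measure, understood in the generalized (Bedford–Taylor) sense with the same normalization. *Example.* A continuous psh function depending on $z\in\mathbb C^{n-1}$ only has $Mu=0$: its mollifications in $z$ are smooth psh functions whose complex Hessian has a zero row, and they converge locally uniformly (see the third fact below).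

**Hyperconvex domain.** A bounded domain $\Omega$ is hyperconvex if there is a continuous psh function $\varphi<0$ on $\Omega$ with $\{\varphi\le-\delta\}$ compact in $\Omega$ for every $\delta>0$. *Example.* The unit ball, with $\varphi=|Z|^2-1$. *Non-example.* The punctured disc $D\setminus\{0\}$: such a $\varphi$ would tend to $0$ at the origin, hence extend to a subharmonic function on $D$ with value $0$ at the origin and values $\le0$ elsewhere, so it would vanish identically by the maximum principle.

**$C^{1,1}$.** $C^{1,1}(\Omega)$ is local: first derivatives are locally Lipschitz. A function is $C^{1,1}$ on $\overline\Omega$ if it is $C^{1,1}$ on $\Omega$ and its second derivatives are globally bounded. *Example.* For $1<p<2$ the function $|z|^p$ is $C^1$ but not $C^{1,1}$ near $0$, because it is not $O(|z|^2)$.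

The Dirichlet problem on a bounded hyperconvex domain is
$$u\in PSH(\Omega)\cap C(\overline\Omega),\qquad Mu=\psi\ \text{in }\Omega,\qquad u=f\ \text{on }\partial\Omega. \tag{3}$$

**Known result.** If $\Omega$ is a $C^{3,1}$ strictly pseudoconvex domain, $f=0$, $\psi\ge0$ and $\psi^{1/n}\in C^{1,1}(\overline\Omega)$, then the solution of (3) belongs to $C^{1,1}(\overline\Omega)$.

For general hyperconvex $\Omega$ global boundedness of second derivatives cannot be expected, so one asks only for interior regularity. The following is the problem, from "Interior Regularity Of The Complex Monge-Ampère Equation In Convex Domains", http://gamma.im.uj.edu.pl/%7Eblocki/publ/cvxcma.pdf.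

**Conjecture.** For an arbitrary bounded hyperconvex domain $\Omega\subset\mathbb C^n$, if $f=0$, $\psi\ge0$ and $\psi^{1/n}\in C^{1,1}(\overline\Omega)$, then a solution of (3) belongs to $C^{1,1}(\Omega)$.

We shall prove that it is false for every $n\ge2$ and true for $n=1$. It already fails for strongly convex domains with $C^{1,\beta}$ boundary, for every $\beta<1$, with $\psi^{1/n}\in C_c^\infty(\Omega)$.

The standard facts that we use are these.

* **Comparison (Bedford–Taylor).** If $W$ is a bounded open set, $u,v\in PSH(W)\cap C(\overline W)$, $Mv\ge Mu$ in $W$ and $v\le u$ on $\partial W$, then $v\le u$ in $W$.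
* **Existence (Bedford–Taylor, Invent. Math. 37 (1976)).** On a smooth bounded strictly pseudoconvex domain, (3) has a solution for continuous $f$ and continuous $\psi\ge0$ on the closure.
* **Continuity.** $M$ is continuous under locally uniform convergence of continuous psh functions, in the sense of weak convergence of measures.
* **Exhaustion.** A pseudoconvex domain is exhausted by smooth bounded strictly pseudoconvex domains $\Omega_j\Subset\Omega_{j+1}$.

Comparison is the only tool that gives lower bounds for $u$: any psh $v$ with $Mv\ge Mu$ and smaller boundary values lies below $u$. In particular solutions of (3) are unique.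

## 3. Dimension one, and radial data in the ball

**Dimension one.** For $n=1$ the equation is $u_{z\bar z}=\psi$ with $\psi=\psi^{1/1}\in C^{1,1}$. Linear (Schauder) theory gives $u\in C^{3,\alpha}_{loc}$, so the conjecture holds. From now on $n\ge2$.

**The ball with radial data.** Let $\mathbb B_1=\{|Z|<1\}$, $Z=(z,w)$, and let $\psi=\chi^n$ with $0\le\chi\in C_c^\infty(\mathbb B_1)$ radial, $\chi\not\equiv0$, and $\operatorname{supp}\chi\subset\{|Z|\le r\}$ for some $0<r<1$. The solution $u$ with $f=0$ exists, and by uniqueness it is invariant under unitary maps, hence radial. For a radial function $f(y)$, $y=|Z|^2$, we have $u_{i\bar j}=f'\delta_{ij}+f''\bar z_iz_j$, so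
$$Mu=(f')^{n-1}(f'+yf'')=(f')^{n-1}(yf')'.$$
For $\log|Z|=\frac12\log y$ we get $yf'=\frac12$ and $M(\log|Z|)=0$ off the origin. Choose $a$ so that $a\log r$ is the value of $u$ on $|Z|=r$. Since $u<0$ inside (by the maximum principle, as $\psi\not\equiv0$), $a>0$. On the shell $\{r<|Z|<1\}$ both $u$ and $a\log|Z|$ have $M=0$, and they have the same boundary values. By comparison
$$u=a\log|Z|\quad\text{for } r\le|Z|\le1 .$$
For $r<|w|<1$ this gives
$$u(z,w)-u(0,w)=\frac a2\log\Big(1+\frac{|z|^2}{|w|^2}\Big),$$
which is smooth and quadratic in $z$, as the known result requires. We shall use this explicit solution again in Section 6.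

## 4. Hartogs domains with thin ends: the three theorems

**Setting (S).** Let $g:(0,1]\to[0,\infty)$ be convex and nonincreasing with $g(0^+)=+\infty$. Put
$$\rho(w)=e^{-g(1-|w|^2)}\ (w\in D),\qquad\rho=0\text{ on }\partial D,\qquad \Omega=\{(z,w):\ w\in D,\ |z|<\rho(w)\}.$$
Let $0<r<1$ and let $0\le\chi\in C_c^\infty(\Omega)$ satisfy $\chi\not\equiv0$, $\operatorname{supp}\chi\subset\{|w|\le r\}$ and $\chi(e^{i\theta}z,w)=\chi(z,w)$. Put $\psi=\chi^n$, so that $\psi^{1/n}=\chi\in C_c^\infty(\Omega)$. Finally put
$$G=\{r<|w|<1\},\qquad \omega(w)=\frac{\log(|w|/r)}{\log(1/r)}\in(0,1)\quad(w\in G).$$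

The function $\omega$ is harmonic on $G$, equals $0$ on $|w|=r$ and tends to $1$ on $|w|=1$. The equation is homogeneous, $Mu=0$, over all of $G$. *Example.* The choice $g(x)=\frac1p\log\frac1x$, $p>0$, gives $\rho(w)=(1-|w|^2)^{1/p}$ and $\Omega=\{|z|^p+|w|^2<1\}$; for $p=2$ this is the ball.

The function $g$ is continuous. In the interior this is convexity. At $x=1$ convexity gives $g(1^-)\le g(1)$ and monotonicity gives $g(1)\le g(1^-)$. Hence $\rho$ is continuous on $\overline D$, and
$$\overline\Omega=\{|w|\le1,\ |z|\le\rho(w)\},\qquad\partial\Omega=\{|w|\le1,\ |z|=\rho(w)\}.$$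

**Theorem 1.** In setting (S), $\Omega$ is a bounded hyperconvex domain and (3) with $f=0$ has a unique solution $u$. Let
$$c:=\frac1{2\log(1/r)}\min_{|w|=r}(-u(0,w)),\qquad e(s):=\inf_{0<x\le1}\big(cx+s\,g(x)\big).$$
Then $c>0$, and for all $w_0\in G$ and $0<|z|\le\rho(w_0)$,
$$u(z,w_0)-u(0,w_0)\ \ge\ \sup_{s>0}\Big[\omega(w_0)\,e(s)-s\log\tfrac1{|z|}\Big]. \tag{4}$$

**Theorem 2 (disproof of the conjecture).** Let $0<p<2$ and $\Omega_p=\{|z|^p+|w|^2<1\}\subset\mathbb C^n$, $n\ge2$, which is setting (S) with $g(x)=\frac1p\log\frac1x$. For every $\chi,r$ as in (S), the solution satisfies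
$$u(z,w_0)-u(0,w_0)\ \ge\ c\,\omega(w_0)\,|z|^{p/\omega(w_0)}\qquad(w_0\in G,\ |z|\le\rho(w_0)). \tag{5}$$
Since $\omega(w_0)\to1$ as $|w_0|\to1$, there are $w_0$ with $\omega(w_0)>p/2$. For each of these, $u$ is not $C^{1,1}$ in any neighborhood of the interior point $(0,w_0)$, so $u\notin C^{1,1}(\Omega_p)$. If $p<1$, then $u$ is not even locally Lipschitz. For $1\le p<2$ the domain $\Omega_p$ is convex. For $1<p<2$ it is strongly convex with $C^{1,p-1}$ boundary.

The range of $p$ is sharp at its endpoint: $\Omega_2$ is the ball, where the known result gives $u\in C^{1,1}(\overline\Omega)$.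

**Theorem 3 (no modulus of continuity).** Let $n\ge2$ and let $\mu:(0,1)\to(0,1)$ satisfy $\mu(t)\to0$ as $t\to0^+$. Fix $r=\frac14$ and any $0\le\chi\in C_c^\infty(\{|z|^2+|w|^2<\frac1{16}\})$ with $\chi\not\equiv0$ and $\chi(e^{i\theta}z,w)=\chi(z,w)$. There is a bounded hyperconvex $\Omega$ as in (S), depending on $\mu$, such that the solution of (3) with $f=0$, $\psi=\chi^n$ satisfies, for every $w_0$ with $\frac14<|w_0|<1$,
$$u(z,w_0)-u(0,w_0)\ge\mu(|z|)\qquad\text{for all sufficiently small }|z|>0. \tag{6}$$

In all these examples $\psi$ vanishes on an open set reaching $\partial\Omega$, which the hypothesis $\psi\ge0$ allows. Nothing is claimed about the case $\psi>0$.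

## 5. Solvability on $\Omega$ and four properties of the solution

We begin the proof of Theorem 1.

**Step 1: hyperconvexity.** We need a bounded psh exhaustion, both for the statement and as a barrier. Write $-\log\rho(w)=\eta(|w|^2)$ with $\eta(y)=g(1-y)$ convex and nondecreasing on $[0,1)$. A convex nondecreasing function of a subharmonic function is subharmonic, so $-\log\rho$ is continuous and subharmonic on $D$. Since $\rho\le1$, $\Omega\subset\{|z|<1,|w|<1\}$ is bounded. It is connected, because each fiber is a ball containing its center and the centers form the disc $\{0\}\times D$. Put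
$$\varphi=\max\big(|w|^2-1,\ \log|z|-\log\rho(w)\big).$$
It is psh as a maximum of two psh functions. It is continuous, because near $z=0$ the first entry is the larger one. It is negative in $\Omega$. For $\delta>0$,
$$\{\varphi\le-\delta\}\subset\{|w|^2\le1-\delta,\ |z|\le e^{-\delta}\rho(w)\},$$
which is a compact subset of $\Omega$. So $\Omega$ is hyperconvex, and $\varphi\to0$ at $\partial\Omega$; we set $\varphi=0$ on $\partial\Omega$.

**Step 2: existence and uniqueness.** The aim is to solve (3) with $f=0$ on $\Omega$, which need not be smooth, by exhaustion. A subsolution controls the boundary values. Uniqueness is comparison.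

*The subsolution.* Put $K=\max\chi>0$ and
$$v=\max\big(A\varphi,\ K(|z|^2+|w|^2-3)\big),$$
with $A$ so large that $A\varphi<-3K$ on $\operatorname{supp}\chi$. This is possible because $\varphi$ has a negative maximum on that compact set. On $\Omega$ we have $|z|^2+|w|^2\le2$, so the second entry is at most $-K$. Near $\partial\Omega$ we have $A\varphi>-K$, so $v=A\varphi$ there. Hence $v\in PSH(\Omega)\cap C(\overline\Omega)$ and $v=0$ on $\partial\Omega$. On the open set $\{A\varphi<-3K\}\supset\operatorname{supp}\chi$ the second entry, which is $\ge-3K$, is the larger one, so $Mv=K^n\ge\chi^n$. On the open set $\Omega\setminus\operatorname{supp}\chi$ we have $Mv\ge0=\chi^n$. These two open sets cover $\Omega$, so $Mv\ge\psi$ in $\Omega$.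

*The exhaustion.* A hyperconvex domain is pseudoconvex ($-\log(-\varphi)$ is a psh exhaustion). Take smooth bounded strictly pseudoconvex $\Omega_j\Subset\Omega_{j+1}$ with $\bigcup_j\Omega_j=\Omega$, and let $u_j$ solve $Mu_j=\psi$ in $\Omega_j$, $u_j=0$ on $\partial\Omega_j$. The maximum principle gives $u_j\le0$. Since $v\le0$ on $\partial\Omega_j$ and $Mv\ge\psi=Mu_j$, comparison gives $v\le u_j$ on $\Omega_j$. Put $\varepsilon_j=\max_{\partial\Omega_j}|v|$. The sets $\partial\Omega_j$ leave every compact subset of $\Omega$ and $v=0$ on $\partial\Omega$, so $\varepsilon_j\to0$. For $k>j$ we have on $\partial\Omega_j$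
$$u_j-\varepsilon_j=-\varepsilon_j\le v\le u_k\le0=u_j .$$
Since $M(u_j-\varepsilon_j)=Mu_k=Mu_j=\psi$ in $\Omega_j$, comparison applied twice gives
$$u_j-\varepsilon_j\le u_k\le u_j\quad\text{on }\Omega_j,\ k>j.$$
So the sequence converges locally uniformly to a continuous psh function $u$. By continuity of $M$, $Mu=\psi$. Also $v\le u\le0$, and $v\to0$ at $\partial\Omega$, so $u\in C(\overline\Omega)$ with $u=0$ on $\partial\Omega$.

**Step 3: four elementary properties.** These are the facts about $u$ that feed the main argument.

(i) $u<0$ in $\Omega$. Otherwise $u\le0$ attains the value $0$ inside, so $u\equiv0$ by the maximum principle. Then $\psi=Mu\equiv0$, a contradiction.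

(ii) $u(e^{i\theta}z,w)=u(z,w)$. The map $(z,w)\mapsto(e^{i\theta}z,w)$ is unitary and preserves $\Omega$ and $\psi$, so both sides solve (3). Use uniqueness.

(iii) $u(0,w)\le u(z,w)$ for $w\in D$, $|z|\le\rho(w)$. If $|z|<\rho(w)$, the function $\zeta\mapsto u(\zeta z,w)$ is subharmonic near the closed unit disc. Its value at $0$ is at most its mean over $|\zeta|=1$, which is $u(z,w)$ by (ii). If $|z|=\rho(w)$, then $u(z,w)=0>u(0,w)$.

(iv) $c>0$, and
$$-u(0,w)\ \ge\ c\,(1-|w|^2)\qquad(w\in G). \tag{7}$$
Indeed $m:=\min_{|w|=r}(-u(0,w))>0$ by (i). The function $-u(0,\cdot)$ is superharmonic on $D$, continuous on $\overline D$, zero on $\partial D$, and at least $m$ on $|w|=r$. Compare it on $G$ with the harmonic function that equals $m$ on $|w|=r$ and $0$ on $|w|=1$: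
$$-u(0,w)\ge m\,\frac{\log(1/|w|)}{\log(1/r)}\ge\frac{m}{2\log(1/r)}\,(1-|w|^2)=c(1-|w|^2).$$
The second inequality is $\log\frac1y\ge1-y$ at $y=|w|^2$.

## 6. Steep fibers near $|w|=1$, and why this does not yet reach an interior point

Inequality (7) already rules out a global bound. In $\Omega_p$ we have $1-|w|^2=\rho(w)^p$. On the fiber over $w\in G$ the function $u$ climbs from $u(0,w)\le-c\rho(w)^p$ at the center to $0$ at distance $\rho(w)$. Suppose the second derivatives of $u$ were bounded on all of $\Omega_p$. By (ii) the $z$-gradient of $u$ vanishes at $z=0$, so $u(z,w)-u(0,w)\le C|z|^2$ with $C$ independent of $w$. Letting $|z|\to\rho(w)$ gives $c\rho(w)^p\le C\rho(w)^2$, which is false for $p<2$ as $|w|\to1$. So $u\notin C^{1,1}(\overline{\Omega_p})$.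

At a fixed $w_0$, however, the argument gives only one inequality at $|z|=\rho(w_0)$ and says nothing as $|z|\to0$. The steepness must be transported from thin fibers to a fixed one. The natural attempt is to fix $z$, consider
$$d_z(w)=u(z,w)-u(0,w)\qquad\text{on }\{w\in G:\ \rho(w)>|z|\},$$
bound it from below where $\rho(w)=|z|$, and use the minimum principle. This needs $d_z$ to be superharmonic. The term $-u(0,\cdot)$ is superharmonic, but $u(z,\cdot)$ is subharmonic: it has the wrong sign. This is an actual obstruction, as the ball with radial data shows. There, by Section 3,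
$$\frac{\partial^2 d_z}{\partial w\,\partial\bar w}=\frac a2\,\frac{\partial^2}{\partial w\,\partial\bar w}\log(|z|^2+|w|^2)=\frac a2\,\frac{|z|^2}{(|z|^2+|w|^2)^2}>0\qquad(z\ne0),$$
so $d_z$ is strictly subharmonic.

In the same example, let $z$ vary and minimize as in Section 1. Put $f(t)=\frac a2\log\big(1+\frac{t^2}{|w|^2}\big)-s\log t$. Then
$$t f'(t)=\frac{at^2}{|w|^2+t^2}-s .$$
The fraction increases in $t$, so for $s<a$ there is one sign change, from $-$ to $+$, at $t^2=\frac{s|w|^2}{a-s}$. This point lies inside the fiber, $t^2<1-|w|^2$, exactly when $s<a(1-|w|^2)$. On that region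
$$E(w)=\frac a2\log\frac a{a-s}-\frac s2\log\frac s{a-s}-s\log|w| ,$$
which is harmonic in $w$. Each $d_z$ is strictly subharmonic, yet minimizing $d_z-s\log|z|$ over the fiber gives a harmonic function, as long as the minimum is not forced to the edge of the fiber. In setting (S) the corresponding statement is that $E$ is superharmonic wherever the optimal $|z|$ lies strictly inside the fiber. It comes from the equation $Mu=0$ over $G$, because comparison lets us place the functions $s\log|z|-h(w)$, with $h$ harmonic, below $u$.

## 7. Subharmonicity of $V$ and the proof of (4)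

Fix $s>0$, and let $V$ be defined by (1) with the solution $u$ of Theorem 1.

**Step 4: continuity and size of $V$.** We need $V$ continuous, with two-sided bounds. Substituting $z=\rho(w)\xi$,
$$V(w)=s\log\rho(w)+\max_{0<|\xi|\le1}\big(s\log|\xi|-u(\rho(w)\xi,w)\big).$$
The function $(\xi,w)\mapsto u(\rho(w)\xi,w)$ is continuous and bounded. The expression in the maximum is $0$ for $|\xi|=1$. It is negative for $|\xi|<\delta$ once $s\log\delta+\max_{\overline\Omega}|u|<0$, and this $\delta$ does not depend on $w$. So the maximum may be taken over the compact set $\delta\le|\xi|\le1$, and $V$ is continuous on $D$. Taking $|\xi|=1$ gives the lower bound below. The upper bound is (iii) together with $|z|\le\rho(w)$: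
$$s\log\rho(w)\ \le\ V(w)\ \le\ s\log\rho(w)-u(0,w). \tag{8}$$
Let
$$G_s=\{w\in G:\ V(w)>s\log\rho(w)\}.$$
It is open, and it is the set where the maximum in (1) is not attained at the edge $|z|=\rho(w)$.

**Step 5 (Lemma): $V$ is subharmonic on $G_s$.** This is where the equation is used. Let $w_1\in G_s$. By continuity there is $R>0$ such that
$$\overline{B(w_1,R)}\subset G,\qquad \min_{\overline{B(w_1,R)}}V>\max_{\overline{B(w_1,R)}}s\log\rho .$$
Let $0<r'\le R$ and $B=B(w_1,r')$, and let $h\in C(\overline B)$ be harmonic in $B$ with $h=V$ on $\partial B$. By the minimum principle $h\ge\min_{\partial B}V>s\log\rho$ on $\overline B$.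

Let $W=\{(z,w)\in\Omega:\ w\in B\}$. It is bounded and open, $\overline W=\{w\in\overline B,\ |z|\le\rho(w)\}$, and
$$\partial W=\{w\in\partial B,\ |z|\le\rho(w)\}\cup\{w\in\overline B,\ |z|=\rho(w)\}.$$
Choose $C>\max_{\overline\Omega}|u|$ and put
$$v=\max\big(s\log|z|-h(w),\,-C\big).$$
Since $\log|z|$ is psh and $h$ is harmonic, $v$ is psh in $W$. It is continuous on $\overline W$, being equal to $-C$ near $z=0$. We check $v\le u$ on $\partial W$.

* Everywhere $-C\le u$. This settles the second entry of $v$, and all points with $z=0$.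
* If $w\in\partial B$ and $0<|z|\le\rho(w)$, then $s\log|z|-h(w)=s\log|z|-V(w)\le u(z,w)$ by the definition (1) of $V$.
* If $w\in\overline B$ and $|z|=\rho(w)$, then $s\log\rho(w)-h(w)<0=u(z,w)$. This is where $w_1\in G_s$ is needed.

Since $B\subset G$ and $\chi=0$ over $G$, we have $Mu=0\le Mv$ in $W$. Comparison gives $v\le u$ in $W$, hence on $\overline W$ by continuity. So $s\log|z|-u(z,w)\le h(w)$ for $w\in B$ and $0<|z|\le\rho(w)$, which says $V\le h$ on $B$. In particular
$$V(w_1)\le h(w_1)=\frac1{2\pi}\int_0^{2\pi}V(w_1+r'e^{i\theta})\,d\theta\qquad(0<r'\le R).$$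
A continuous function with this local sub-mean value property at every point is subharmonic. $\square$

**Step 6: $E\ge\omega\,e(s)$ on $G$.** Here the largeness of $E$ is transported. The function $E=-u(0,\cdot)-V$ is continuous on $D$. On $G_s$ it is superharmonic, because $u(0,\cdot)$ and $V$ are both subharmonic there. Two bounds are available.

* By (8), $E\ge-s\log\rho=s\,g(1-|w|^2)\ge0$ on $D$. In particular $E\to+\infty$ as $|w|\to1$.
* On $G\setminus G_s$ we have $V=s\log\rho$, so by (7), with $x=1-|w|^2$,
$$E=-u(0,w)+s\,g(1-|w|^2)\ge cx+s\,g(x)\ge e(s).$$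

Thus where $E$ may fail to be superharmonic, it is explicitly large. Let $H=\omega\,e(s)$. It is harmonic on $G$, $0\le H\le e(s)$, and $H\to0$ at $|w|=r$. On $G\setminus G_s$ we have $E\ge e(s)\ge H$. On $G_s$ the function $E-H$ is superharmonic, and its lower limit at each boundary point of $G_s$ is $\ge0$:

* a boundary point in $G$ belongs to $G\setminus G_s$, since $G_s$ is open, and there $E-H$ is continuous and $\ge0$;
* at $|w|=r$, $E\ge0$ and $H\to0$;
* at $|w|=1$, $E\to+\infty$ while $H$ is bounded.

By the minimum principle $E\ge H$ on $G_s$, hence on all of $G$.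

**Step 7: conclusion of Theorem 1.** Insert $E(w_0)\ge\omega(w_0)e(s)$ in (2): for $w_0\in G$, $0<|z|\le\rho(w_0)$ and every $s>0$,
$$u(z,w_0)-u(0,w_0)\ge\omega(w_0)\,e(s)-s\log\tfrac1{|z|}.$$
The supremum over $s>0$ is (4). $\blacksquare$

## 8. The exponent $p/\omega$: proof of Theorem 2

**Step 1: computing the supremum.** Here $\rho(w)=(1-|w|^2)^{1/p}$, and $g(x)=\frac1p\log\frac1x$ is convex, nonincreasing, nonnegative on $(0,1]$, with $g(0^+)=\infty$. So we are in setting (S). Put $\sigma=s/p$, $\tau=\log\frac1{|z|}\ge0$ and $\omega=\omega(w_0)$. For $0<\sigma\le c$ the convex function $cx+\sigma\log\frac1x$ has derivative $c-\sigma/x$, which vanishes at $x=\sigma/c\in(0,1]$. Hence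
$$e(s)=\sigma\Big(1+\log\frac c\sigma\Big).$$
So $e(s)\approx\frac1p s\log\frac1s$, and by Step 6 of Section 7, $E(w_0)\ge\omega e(s)$. By Section 1 this excludes quadratic growth as soon as $\frac{\omega}{p}>\frac12$. For the precise bound take $\sigma=c\,e^{-p\tau/\omega}\le c$ in (4). Then $\log\frac c\sigma=\frac{p\tau}\omega$, and
$$\omega\,e(s)-s\tau=\omega\sigma\Big(1+\frac{p\tau}\omega\Big)-p\sigma\tau=\omega\sigma=c\,\omega\,|z|^{p/\omega}.$$
This is (5) for $z\ne0$; for $z=0$ it is trivial.

**Step 2: loss of regularity.** Let $\omega(w_0)>p/2$ and suppose $u$ were $C^{1,1}$ near $(0,w_0)$. By (ii) with $\theta=\pi$, $u(-z,w_0)=u(z,w_0)$, so the $z$-gradient of $u$ vanishes at $(0,w_0)$. Integrating the Lipschitz gradient along the segment from $0$ to $z$ gives $u(z,w_0)-u(0,w_0)\le C|z|^2$ for small $|z|$. With (5),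
$$c\,\omega(w_0)\,|z|^{p/\omega(w_0)}\le C|z|^2$$
for all small $|z|$, which is impossible since $p/\omega(w_0)<2$. If $p<1$, choose $w_0$ with $\omega(w_0)>p$. Then $p/\omega(w_0)<1$, and (5) contradicts a bound $u(z,w_0)-u(0,w_0)\le C|z|$.

**Step 3: geometry of $\Omega_p$.** We check the claims on convexity and on the boundary. For $1\le p<2$ the function $|z|^p+|w|^2$ is convex, so $\Omega_p$ is convex.

Let $1<p<2$ and $\varrho=|z|^p+|w|^2-1$. A domain is strongly convex if it has a defining function that stays convex, near the closure, after subtracting a small positive multiple of $|z|^2+|w|^2$. At $z\ne0$ the real Hessian of $|z|^p$ has eigenvalues $p(p-1)|z|^{p-2}$ (radial) and $p|z|^{p-2}$ (tangential). For $0<|z|<2$ both are at least $\varepsilon:=p(p-1)2^{p-2}$, and $0<\varepsilon<2$. So $|z|^p-\frac\varepsilon2|z|^2$ has nonnegative Hessian on $0<|z|<2$. Since it is $C^1$ also at $z=0$, its derivative along any line is nondecreasing, and it is convex on $|z|<2$. The function $|w|^2-\frac\varepsilon2|w|^2$ is convex as well. So $\varrho-\frac\varepsilon2(|z|^2+|w|^2)$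 is convex on $\{|z|<2\}\supset\overline{\Omega_p}$.

The gradient of $\varrho$ has components $p|z|^{p-2}z$ and $2w$, and it vanishes only at the origin, which is not on $\partial\Omega_p$. It remains to see that $F(z)=|z|^{p-2}z$ (with $F(0)=0$) is $(p-1)$-Hölder. Let $|a|\ge|b|$, $a\ne b$.

* If $|a-b|\ge\frac12|a|$, then $|F(a)-F(b)|\le2|a|^{p-1}\le2(2|a-b|)^{p-1}$.
* If $|a-b|<\frac12|a|$, the segment from $a$ to $b$ stays in $|\zeta|\ge\frac12|a|$. There the derivative of $F$ has norm at most $|\zeta|^{p-2}\le(\frac12|a|)^{p-2}\le|a-b|^{p-2}$, because $p-2<0$. So $|F(a)-F(b)|\le|a-b|^{p-1}$.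

Hence $\partial\Omega_p$ is $C^{1,p-1}$. For $0<\beta<1$ the choice $p=1+\beta$ gives a strongly convex counterexample with $C^{1,\beta}$ boundary.

**Step 4: admissible data exist.** Take $\chi=a(|z|^2)\,b(|w|^2)$ with nonnegative smooth bumps $a,b$, not vanishing at $0$ and supported so close to $0$ that $\operatorname{supp}\chi\subset\Omega_p\cap\{|w|\le r\}$. $\blacksquare$

For instance, with $n=2$ and $p=1$, the conjecture fails for the bounded convex domain $\{|z_1|+|z_2|^2<1\}\subset\mathbb C^2$, which is hyperconvex by Theorem 1.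

## 9. Domains adapted to a modulus: proof of Theorem 3

Making $g$ blow up faster at $0$ makes the fibers thinner and the rise steeper. We choose $g$ from $\mu$.

**Step 1: a simpler form of (4).** We want a bound that uses one value of $g$ only. For $w_0\in G$, $0<x\le1$ and $0<|z|\le\rho(w_0)$,
$$g(x)>0,\quad g(x)\ge\frac2{\omega(w_0)}\log\frac1{|z|}\ \Longrightarrow\ u(z,w_0)-u(0,w_0)\ge\tfrac12\,\omega(w_0)\,c\,x. \tag{9}$$
Take $s=cx/g(x)$. For $y\ge x$ we have $cy+s\,g(y)\ge cx$. For $y\le x$ we have $cy+s\,g(y)\ge s\,g(x)=cx$, since $g$ is nonincreasing. So $e(s)\ge cx$, and with $\omega=\omega(w_0)$, (4) gives the lower bound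
$$\omega cx-\frac{cx}{g(x)}\log\frac1{|z|}\ge\omega cx-\frac\omega2cx=\tfrac12\omega cx .$$

**Step 2: choice of $g$.** We need $g(x)\ge\tau^2$ at $x=\sqrt{\mu(e^{-\tau})}$, so that (9) applies with $|z|=e^{-\tau}$ for every $w_0$ once $\tau$ is large. Replacing $\mu(t)$ by $\sup_{t'\le t}\mu(t')$, we may assume that $\mu$ is nondecreasing. It stays positive, is at most $1$, and still tends to $0$; the claim for the larger function implies the original one. Put
$$x(\tau)=\sqrt{\mu(e^{-\tau})}\quad(\tau\ge1),\qquad k(x)=\sup\{\tau^2:\ \tau\ge1,\ x(\tau)\ge x\}\quad(x>0),\quad\sup\emptyset=0.$$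
The function $x(\tau)$ is positive, nonincreasing and tends to $0$. So $k$ is finite and nonincreasing, and $k(x(\tau))\ge\tau^2$. But $k$ need not be convex, so we dominate it by
$$g(x)=\sum_{j\ge1}a_j(2^{-j}-x)_+,\qquad a_j=2^{j+1}\big(j+k(2^{-j-2})\big).$$
On $[\epsilon,1]$, $\epsilon>0$, only the finitely many terms with $2^{-j}>\epsilon$ are nonzero. So $g$ is finite, convex and nonincreasing, $g\ge0$, and $g=0$ on $[\frac12,1]$. For $x\in[2^{-j-2},2^{-j-1})$, $j\ge1$, we have $2^{-j}-x\ge2^{-j-1}$, hence
$$g(x)\ge a_j2^{-j-1}=j+k(2^{-j-2})\ge j+k(x).$$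
These intervals cover $(0,\frac14)$. So $g(0^+)=+\infty$ and $g\ge k$ on $(0,\frac14)$.

**Step 3: the data are admissible, and $c$ is bounded below independently of $g$.** Since $g=0$ on $[\frac12,1]$, $\rho=1$ for $|w|^2\le\frac12$. Hence $\Omega$ contains $\overline{\mathbb B}$, where $\mathbb B=\{|z|^2+|w|^2<\frac14\}$, and $\operatorname{supp}\chi\subset\mathbb B\cap\{|w|\le\frac14\}$. So we are in setting (S) with $r=\frac14$, and $\Omega$ is bounded and hyperconvex by Theorem 1. Let $u_{\mathbb B}$ solve $Mu_{\mathbb B}=\chi^n$ in $\mathbb B$ with zero boundary values. On $\partial\mathbb B$, $u\le0=u_{\mathbb B}$, so comparison gives $u\le u_{\mathbb B}$ in $\mathbb B$. As in (i), $u_{\mathbb B}<0$ in $\mathbb B$. Hence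
$$c\ \ge\ c_0:=\frac1{2\log4}\min_{|w|=1/4}\big(-u_{\mathbb B}(0,w)\big)>0,$$
and $c_0$ does not depend on $g$. (Positivity of $c$ for the given $g$ would already be enough below.)

**Step 4: conclusion.** Fix $w_0$ with $\frac14<|w_0|<1$, put $\omega=\omega(w_0)>0$, and let $\tau=\log\frac1{|z|}$ be so large that $|z|\le\rho(w_0)$, $\tau\ge1$, $\tau\ge\frac2\omega$ and $x(\tau)<\frac14$. Then
$$g(x(\tau))\ge k(x(\tau))\ge\tau^2\ge\frac2\omega\,\tau=\frac2\omega\log\frac1{|z|}>0,$$
so (9) with $x=x(\tau)$ gives
$$u(z,w_0)-u(0,w_0)\ge\tfrac12\,\omega c\,x(\tau)\ge\tfrac12\,\omega c_0\sqrt{\mu(|z|)}\ge\mu(|z|)$$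
as soon as $\mu(|z|)\le(\frac12\omega c_0)^2$. Since $\mu(t)\to0$, this holds for all sufficiently small $|z|>0$, which is (6). $\blacksquare$
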